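\title{Queue number is not bounded by layered treewidth}

\begin{abstract}
We construct graphs of layered treewidth $1$ with arbitrarily large queue number, so queue number is not bounded by any function of layered treewidth. The queue number can be made at least $c\,t/\log t$ with $t$ layers, and at least $c\,(\log N)^{1/3}/(\log\log N)^{4/3}$ with $N$ vertices. The proof is a counting argument. A $q$-queue layout assigns a signature to each copy of a fixed triangular pattern with $m=n(n+1)/2$ positions; at most $(2q)^{m-1}$ signatures exist, while the graph forces a product of Bell numbers of order $e^{(1-o(1))\,m\log n}$ of them to occur. In the other direction, graphs of queue number at most $2$ have unbounded layered treewidth.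
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, and logarithms are natural.

\subsection*{The two parameters}

A \emph{$q$-queue layout} of a graph $G$ consists of a linear ordering $<$ of $V(G)$ and a partition of $E(G)$ into $q$ sets, called \emph{queues} (some may be empty), such that no two edges of the same queue are \emph{nested}: no queue contains edges $vw$ and $xy$ with $v<x<y<w$. The \emph{queue number} $\mathrm{qn}(G)$ is the least $q$ for which such a layout exists. If we scan the vertices from left to right and let each edge enter its queue at its left end and leave at its right end, the condition says that the edges of a queue can leave in the order in which they entered. Deleting vertices or edges does not increase the queue number. Every forest has queue number at most $1$: place the components one after another, root each of them, and order its vertices by depth, breaking ties by the order of the parents; then the children of an earlier vertex precede the children of a later one, so no two edges are nested.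

A \emph{tree decomposition} of $G$ consists of a tree $T$ and \emph{bags} $B_z\subseteq V(G)$, $z\in V(T)$, such that for each vertex $v$ the set $\{z: v\in B_z\}$ induces a non-empty subtree of $T$, and each edge of $G$ has both ends in some bag. The \emph{treewidth} $\mathrm{tw}(G)$ is the minimum of $\max_z|B_z|-1$ over all tree decompositions. Two standard facts are that the graphs of treewidth at most $1$ are the forests and that the $n\times n$ grid has treewidth $n$ for $n\ge 2$.

A \emph{layering} of $G$ is an ordered partition $(L_1,\dots,L_t)$ of $V(G)$ such that $|i-j|\le 1$ whenever an edge joins a vertex of $L_i$ to a vertex of $L_j$. The \emph{layered width} of a tree decomposition with respect to a layering is $\max_{z,i}|B_z\cap L_i|$, and the \emph{layered treewidth} $\mathrm{ltw}(G)$ is the minimum layered width over all tree decompositions and all layerings of $G$. It measures treewidth locally: if the layered width is $k$, then intersecting the bags with $s$ consecutive layers shows that these layers induce a subgraph of treewidth at most $ks-1$, while the whole graph may have large treewidth. For instance, the $n\times n$ grid has layered treewidth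 at most $2$: take the columns as layers and the unions of two consecutive rows as bags along a path.

\subsection*{The question}

The following question is posed as Open Problem~4 in~\cite{problem}.

\begin{quote}
\emph{Is there a function $f$ such that $\mathrm{qn}(G)\le f(\mathrm{ltw}(G))$ for every graph $G$?}
\end{quote}

The smallest case, layered width $1$, suggests a positive answer. No edge lies inside a layer, because its two ends share a bag. Any two consecutive layers induce a graph of treewidth at most $1$, a forest, which needs only one queue. The forests can even share their queues: if we order the vertices layer by layer, then an edge between $L_i$ and $L_{i+1}$ and an edge between $L_j$ and $L_{j+1}$ with $i<j$ are not nested, since each end of the first precedes the corresponding end of the second. It only remains to order each layer in a way that suits both the layer before it and the layer after it. When $T$ is a path this can be done with a single queue. The sets $I_v=\{z:v\in B_z\}$ are then intervals, pairwise disjoint within a layer, and we order each layer from left to right. If $uv$ and $u'v'$ are edges with $u<u'$ in $L_i$ and $v\ne v'$ in $L_{i+1}$,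 then a point of $I_u\cap I_v$ lies to the left of a point of $I_{u'}\cap I_{v'}$, so $v<v'$ and the edges are not nested.

For branching trees $T$ the guess is wrong, and it is wrong for every vertex ordering, layer by layer or not.

\subsection*{Results}

A graph is \emph{$2$-degenerate} if each of its non-empty subgraphs has a vertex of degree at most $2$.

\begin{theorem}\label{thm:main}
For every integer $q\ge 1$ there is a bipartite, $2$-degenerate graph $G$ with $\mathrm{ltw}(G)=1$ and $\mathrm{qn}(G)>q$. Hence there is no function $f$ with $\mathrm{qn}(G)\le f(\mathrm{ltw}(G))$ for every graph $G$.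
\end{theorem}

\begin{theorem}\label{thm:quant}
\begin{enumerate}
\item[(a)] There is $c>0$ such that for every $t\ge 3$ there is a graph $G$ with a layering into at most $t$ layers and a tree decomposition of layered width $1$ with respect to it (so $\mathrm{tw}(G)\le t-1$), and with $\mathrm{qn}(G)\ge c\,t/\log t$.
\item[(b)] There are $c>0$ and $N_0$ such that for every $N\ge N_0$ some $N$-vertex graph $G$ has $\mathrm{ltw}(G)=1$ and $\mathrm{qn}(G)\ge c\,(\log N)^{1/3}/(\log\log N)^{4/3}$.
\end{enumerate}
\end{theorem}

Two upper bounds, which we do not use, put these statements in context. Wiechert~\cite{wiechert} proved that graphs of treewidth $k$ have queue number at most $2^k-1$. A graph with $t$ layers and layered width $1$ has treewidth at most $t-1$, so the number of layers in Theorem~\ref{thm:main} has to grow with $q$. Dujmovi\'c, Morin and Wood~\cite{dmw} proved that $N$-vertex graphs of layered treewidth $k$ have queue number $O(k\log N)$. Together with Theorem~\ref{thm:quant}(b), this places the maximum queue number of $N$-vertex graphs of layered treewidth $1$ between $(\log N)^{1/3-o(1)}$ and $O(\log N)$.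

The reverse inequality between the parameters fails as well, so neither of them is bounded by a function of the other.

\begin{proposition}\label{prop:converse}
There are graphs with queue number at most $2$ and arbitrarily large layered treewidth.
\end{proposition}

Section~\ref{sec:idea} shows the mechanism of the lower bound on a small tree. Section~\ref{sec:graph} constructs the graphs, Section~\ref{sec:count} proves the counting inequality that they impose on any queue layout, and Section~\ref{sec:estimates} derives Theorems~\ref{thm:main} and~\ref{thm:quant} from it. Proposition~\ref{prop:converse} is proved in Section~\ref{sec:converse}.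

\section{Colors, a spider, and Bell numbers}\label{sec:idea}

\subsection*{Monotonicity}

Fix a $q$-queue layout of a graph. For an ordered pair $(u,x)$ of adjacent vertices, the \emph{color} $\mathrm{col}(u,x)$ is the pair consisting of the queue that contains $ux$ and a sign, which is $+$ if $u<x$ and $-$ if $x<u$. There are $2q$ colors. The next lemma is the only consequence of the nesting condition that we use.

\begin{lemma}\label{lem:mono}
If $\mathrm{col}(u,x)=\mathrm{col}(u',x')$ and $u<u'$, then $x\le x'$.
\end{lemma}

\begin{proof}
Suppose that $x'<x$. If the common sign is $+$, then $u<u'<x'<x$; if it is $-$, then $x'<x<u<u'$. In both cases the edges $ux$ and $u'x'$ are nested and lie in the same queue.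
\end{proof}

So edges of one color transport the order of their first ends to their second ends. A contradiction arises when two colors transport incompatible orders to the same pair of vertices.

\subsection*{The spider}

\begin{example}\label{ex:spider}
Take a vertex $a$ and $b$ paths $a\,x_r\,s_r\,y_r\,d_r$ ($1\le r\le b$), the \emph{legs}, that share only $a$. Label the vertices of each leg, in this order, with the letters $1,2,3,2,1$. Each vertex of letter $2$ has one neighbor of letter $1$ and one of letter $3$, and we define its \emph{signature} in a $q$-queue layout as the pair of colors coming from these neighbors: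
\[
\chi(x_r)=\bigl(\mathrm{col}(a,x_r),\mathrm{col}(s_r,x_r)\bigr),\qquad
\chi(y_r)=\bigl(\mathrm{col}(d_r,y_r),\mathrm{col}(s_r,y_r)\bigr).
\]
The vertices $x_r$ see the common \emph{old} vertex $a$ of letter $1$, and $y_r$ sees a \emph{new} vertex $d_r\neq a$ of letter~$1$.

We claim that no three legs satisfy $\chi(x_r)=\chi(y_r)=\gamma$ with the same $\gamma$. Otherwise number them so that $s_1<s_2<s_3$, and consider $x_1,y_2,x_3$. Lemma~\ref{lem:mono}, applied to the edges from letter $3$, gives $x_1<y_2<x_3$. Now apply it to the edges from letter $1$. If $a<d_2$, the pairs $(a,x_3)$ and $(d_2,y_2)$ give $x_3\le y_2$. If $d_2<a$, the pairs $(d_2,y_2)$ and $(a,x_1)$ give $y_2\le x_1$. Both conclusions are false.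

There are $(2q)^2$ possible values of $\gamma$. Hence, if $b>2(2q)^2$, some leg has $\chi(x_r)\ne\chi(y_r)$.
\end{example}

The spider is a tree, so it has a $1$-queue layout; in the layout by depth from $a$ we have $a<x_r<s_r<y_r<d_r$, and the signatures of $x_r$ and $y_r$ indeed differ in both signs. The example does not forbid a layout. It forces two different signatures to occur, out of $(2q)^2$ that are available. To obtain a lower bound on $q$ we need a graph that forces more signatures than are available.

\subsection*{Bell numbers}

Let $\mathrm{Bell}(r)$ be the number of partitions of an $r$-element set. We need three facts. First, $\mathrm{Bell}(0)=1$ and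
\begin{equation}\label{eq:bellrec}
\mathrm{Bell}(r)=\sum_{s=0}^{r-1}\binom{r-1}{s}\mathrm{Bell}(s)\qquad(r\ge 1):
\end{equation}
fix an element, choose the set of $s$ elements outside its block, and partition that set. Second,
\begin{equation}\label{eq:belllower}
\mathrm{Bell}(k)\ge r^{\,k-r}\qquad(1\le r\le k):
\end{equation}
put $r$ fixed elements in distinct blocks and add each other element to one of these blocks. Third, $\mathrm{Bell}(k)\le k^k$ for $k\ge1$, since a partition of $\{1,\dots,k\}$ is determined by the map that sends each element to the least element of its block.

\subsection*{The plan}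

Imagine a spider with $n$ letters in place of $1$ and $3$, in which a signature records one color for each letter, so that $(2q)^n$ signatures are available. Write down one common copy of each letter except the largest, then many copies $s$ of the largest letter. Below each $s$, for every subset $R'$ of the remaining letters, create new copies of exactly the letters in $R'$. Two different subsets differ in a letter that is old for one and new for the other, and the argument of Example~\ref{ex:spider} should then separate their signatures for some $s$. If the new copies are themselves created by the same procedure, the number of forced signatures obeys the recursion~\eqref{eq:bellrec}. By~\eqref{eq:belllower} with $r=(2q)^2$, we have $\mathrm{Bell}(n)>(2q)^n$ as soon as $n>2r$, which is the imbalance we want.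

The obstacle is the layering. A bag of the natural tree decomposition contains the latest copy of each letter, so for layered width $1$ different letters must lie in different layers, and a single vertex cannot have neighbors in $n$ layers. We therefore replace the edges from the $n$ letters by paths that converge to a common end, along which Lemma~\ref{lem:mono} can be applied repeatedly. These paths fill a triangle with about $n^2/2$ positions (Figure~\ref{fig:triangle}). A signature must now record a color for each position, and about $(2q)^{n^2/2}$ signatures are available, far more than $\mathrm{Bell}(n)\le n^n$. The remedy is to branch in every row of the triangle. Each row then carries the order of the previous rows toward the top and also contributes its own Bell number, and the product $\prod_{k\le n}\mathrm{Bell}(k)$ outgrows $(2q)^{n^2/2}$.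

\section{The graph $G(n,q)$}\label{sec:graph}

\subsection*{Graphs of lettered trees}

We first describe a general source of graphs of layered treewidth $1$. Let $T$ be a rooted tree with root $\rho$ and at least two nodes, in which every non-root node carries a \emph{letter} in $\{1,\dots,t\}$ and every letter is used. For a node $z$ and a letter $i$, let $c_i(z)$ be the closest ancestor of $z$ with letter $i$, where $z$ counts as its own ancestor, if such an ancestor exists. The \emph{graph of $T$} has the non-root nodes as vertices, and each vertex $v$, of letter $\ell$ say, is joined to $c_{\ell-1}(v)$ and to $c_{\ell+1}(v)$, whenever these exist. There are no other edges.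

\begin{lemma}\label{lem:ltw}
The graph $G$ of a lettered tree is bipartite and $2$-degenerate. It has a layering into $t$ layers and a tree decomposition of layered width $1$ with respect to this layering. In particular $\mathrm{ltw}(G)=1$.
\end{lemma}

\begin{proof}
Let $L_i$ be the set of vertices of letter $i$. Every edge joins consecutive layers, so $(L_1,\dots,L_t)$ is a layering, and the parity of the letter is a proper $2$-coloring. Every edge joins a vertex $v$ to one of at most two ancestors $c_{\ell\pm1}(v)$. In a non-empty subgraph, a vertex of maximum depth in $T$ is adjacent only to ancestors, so it has degree at most $2$.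

Take $T$ itself with the bags $B_z=\{c_i(z): 1\le i\le t,\ c_i(z)\text{ exists}\}$. Let $v$ be a vertex of letter $i$. Then $v\in B_z$ if and only if $c_i(z)=v$. This holds for $z=v$. If it holds for some $z\neq v$, then $z$ is a proper descendant of $v$ whose letter is not $i$, so it also holds for the parent of $z$. Hence $\{z:v\in B_z\}$ is a non-empty subtree. Both ends of the edge $v\,c_{\ell\pm1}(v)$ lie in $B_v$. Finally $B_z\cap L_i\subseteq\{c_i(z)\}$, so the layered width is at most $1$, and it is at least $1$ because $G$ has a vertex.
\end{proof}

\subsection*{The triangle}

Fix integers $n\ge 2$ and $q\ge 1$. For $1\le k\le n$ let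
\[
A_k=\{k,k+2,\dots,2n-k\},
\]
so that $|A_k|=n-k+1$, all elements of $A_k$ have the parity of $k$, and $A_n=\{n\}$. If $k\ge2$ and $\ell\in A_k$, then both $\ell-1$ and $\ell+1$ lie in $A_{k-1}$. The \emph{triangle} is the set of \emph{positions}
\[
P=\{(k,\ell):1\le k\le n,\ \ell\in A_k\},\qquad m=|P|=\frac{n(n+1)}{2},
\]
and $\omega=(n,n)$ is its \emph{top}. A position $(k,\ell)$ has \emph{row} $k$ and letter $\ell$.

\subsection*{The tree}

Let
\[
b=2n(2q)^{2n}.
\]
We build a rooted tree $T$ whose non-root nodes have a letter in $\{1,\dots,2n-1\}$ and a row in $\{1,\dots,n\}$. Start with the root $\rho$ alone and call $\mathrm{Grow}(\rho,1,A_1)$, where for a node $y$, a row $k$ and a set $R\subseteq A_k$ (the letters still to be written in row $k$) the call $\mathrm{Grow}(y,k,R)$ acts as follows.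
\begin{enumerate}
\item[(G1)] If $R=\emptyset$ and $k=n$, stop.
\item[(G2)] If $R=\emptyset$ and $k<n$, call $\mathrm{Grow}(y,k+1,A_{k+1})$.
\item[(G3)] If $R\ne\emptyset$, let $j=\max R$ and $R^-=R\setminus\{j\}$. Attach below $y$ a path of new row-$k$ nodes, the \emph{stem}, whose letters are the elements of $R^-$ in increasing order. Attach to the last node of the stem (to $y$ itself if $R^-=\emptyset$) exactly $b$ new children of row $k$ and letter $j$, the \emph{fan}. For each node $s$ of the fan and each $R'\subseteq R^-$, call $\mathrm{Grow}(s,k,R')$.
\end{enumerate}
Different calls create different nodes. The pair $(n-k,|R|)$ decreases lexicographically from a call to its subcalls, so the process terminates; the inductions below use the same order.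

For each call that is made, define a set of nodes $\Lambda(y,k,R)$ recursively: it is $\{y\}$ in case (G1), it is $\Lambda(y,k+1,A_{k+1})$ in case (G2), and it is the union of the sets $\Lambda(s,k,R')$ over all $s$ in the fan and all $R'\subseteq R^-$ in case (G3). Since $A_n=\{n\}$, the calls in row $n$ are of two kinds: $\mathrm{Grow}(y,n,\{n\})$ attaches a fan to $y$, and each node $s$ of this fan receives the single call $\mathrm{Grow}(s,n,\emptyset)$, which stops. A node of row $k<n$ has a child: the next node if it lies on a stem, and a node created by $\mathrm{Grow}(s,k+1,A_{k+1})$ if it is a fan node $s$. So the leaves of $T$ are exactly the nodes of row $n$, and they form the set $\Lambda(\rho,1,A_1)$.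

\begin{lemma}\label{lem:segments}
Let $\mathrm{Grow}(y,k,R)$ be a call and $\zeta\in\Lambda(y,k,R)$. Then $y$ is an ancestor of $\zeta$, and the path from $y$ to $\zeta$, with $y$ omitted, splits into consecutive segments $W_k,W_{k+1},\dots,W_n$ such that $W_l$ consists of row-$l$ nodes, the set of letters on $W_k$ is exactly $R$, and the set of letters on $W_l$ is exactly $A_l$ for $l>k$.
\end{lemma}

\begin{proof}
We use induction on $(n-k,|R|)$. In case (G1) the path is empty. In case (G2) let $W_k$ be empty and apply induction to $\mathrm{Grow}(y,k+1,A_{k+1})$. In case (G3) we have $\zeta\in\Lambda(s,k,R')$ for some fan node $s$ and $R'\subseteq R^-$. The path runs through the stem, which carries the letters of $R^-$, then through $s$, which has letter $j$, and then from $s$ to $\zeta$, where by induction the row-$k$ letters form the set $R'\subseteq R$ and the later rows are as claimed.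
\end{proof}

All odd letters in $\{1,\dots,2n-1\}$ belong to $A_1$ and all even ones to $A_2$, so every letter is used. Let $G(n,q)$ be the graph of the lettered tree $T$. Lemma~\ref{lem:ltw} applies to it with $t=2n-1$.

\begin{example}\label{ex:small}
For $n=2$ we have $A_1=\{1,3\}$ and $A_2=\{2\}$. The first call creates a stem $a$ of letter $1$ and a fan of $b$ nodes $s$ of letter $3$. The call $\mathrm{Grow}(s,1,\emptyset)$ gives $s$ leaves $x$ of letter $2$, each adjacent to $a$ and $s$. The call $\mathrm{Grow}(s,1,\{1\})$ gives $s$ children $d$ of letter $1$, and each $d$ gets leaves $y$ of letter $2$ adjacent to $d$ and $s$. Choosing one $x$, one $d$ and one $y$ below $d$ for each $s$ yields the spider of Example~\ref{ex:spider}.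

In general, the letters in row $k$ on a path from $\rho$ to a leaf spell the sets of a chain
\begin{equation}\label{eq:chain}
A_k=R_1\supsetneq R_2\supsetneq\dots\supsetneq R_p\supsetneq R_{p+1}=\emptyset,\qquad R_{h+1}\subseteq R_h\setminus\{\max R_h\},
\end{equation}
one after another, each in increasing order. The number of such chains starting from an $r$-element set satisfies~\eqref{eq:bellrec}, by the choice of $R_2$, so it is $\mathrm{Bell}(r)$. For $n=3$ and $k=1$ the five words are
\[
135,\qquad 135\,|\,1,\qquad 135\,|\,3,\qquad 135\,|\,13,\qquad 135\,|\,13\,|\,1 .
\]
Grouping the letters by the set in which they occur last gives the five partitions of $\{1,3,5\}$.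
\end{example}

\section{Counting signatures}\label{sec:count}

The goal of this section is the following inequality.

\begin{proposition}\label{prop:key}
Let $n\ge2$ and $q\ge1$. If $\mathrm{qn}(G(n,q))\le q$, then $(2q)^{m-1}\ge\prod_{k=1}^n\mathrm{Bell}(k)$.
\end{proposition}

Throughout the section we fix a $q$-queue layout of $G=G(n,q)$ with vertex ordering $<$.

\subsection*{Each leaf carries a copy of the triangle}

For a leaf $\zeta$ and a position $g=(k,\ell)\in P$, let $\zeta[g]=\zeta[k,\ell]$ be the last node of row $k$ and letter $\ell$ on the path from $\rho$ to $\zeta$. It exists by Lemma~\ref{lem:segments}, applied to the first call. Since the nodes of row $n$ are leaves, $\zeta[\omega]=\zeta$.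

\begin{lemma}\label{lem:copy}
If $(k,\ell)\in P$, $k\ge2$ and $\ell'\in\{\ell-1,\ell+1\}$, then $c_{\ell'}(\zeta[k,\ell])=\zeta[k-1,\ell']$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:segments}, the path from $\rho$ to $\zeta[k,\ell]$ consists of the complete segments $W_1,\dots,W_{k-1}$ of the path to $\zeta$, followed by an initial part of $W_k$. The letters on $W_k$ have the parity of $\ell$, so $\ell'$ is not among them, while $\ell'\in A_{k-1}$ occurs on $W_{k-1}$. Hence the last node of letter $\ell'$ on this path is the last one on $W_{k-1}$.
\end{proof}

This is where the alternating parity of the rows is used: however often row $k$ rewrites its own letters, it never hides a letter of row $k-1$. Row $k+1$ does hide letters of row $k-1$, which keeps the bags small and does no harm, because only consecutive rows need to be adjacent.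

We now choose for each position one edge toward the top. Let $g=(k,\ell)\in P\setminus\{\omega\}$, so $k<n$. Put $\tau(g)=(k+1,\ell+1)$ if $\ell+1\in A_{k+1}$. Otherwise $\ell=2n-k$, and we put $\tau(g)=(k+1,\ell-1)$, which lies in $P$ because $2n-k-1=\max A_{k+1}$. By Lemma~\ref{lem:copy},
\begin{equation}\label{eq:parent}
\zeta[g]=c_\ell(\zeta[\tau(g)]),
\end{equation}
so $\zeta[g]$ and $\zeta[\tau(g)]$ are adjacent in $G$. For $g\in P$ the \emph{route} of $g$ is $\Pi(g)=\{g,\tau(g),\tau^2(g),\dots\}\setminus\{\omega\}$. If $g$ lies in row $k$, its route has $n-k$ elements. See Figure~\ref{fig:triangle}.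

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\foreach \x/\y in {1/1,3/1,5/1,7/1,2/2,4/2,6/2,3/3,5/3,4/4}
  \node[circle,draw,inner sep=2pt] (v\x\y) at (\x,\y) {$\x$};
\foreach \x/\y in {11/22,22/33,33/44,31/42,42/53,53/44,51/62,62/53,71/62}
  \draw[->,thick] (v\x) -- (v\y);
\foreach \x/\y in {31/22,51/42,42/33}
  \draw[dashed] (v\x) -- (v\y);
\foreach \y in {1,2,3,4}
  \node at (-0.5,\y) {row $\y$};
\end{tikzpicture}
\caption{The triangle $P$ for $n=4$. Each position is labeled with its letter, and positions of the same letter, drawn in the same column, correspond to vertices of the same layer. For every leaf $\zeta$ of $T$, all segments shown are edges of $G(n,q)$ between the vertices $\zeta[g]$. The arrows go from $g$ to $\tau(g)$ and lead to the top, which corresponds to $\zeta$ itself; the dashed edges are not used in the proof.}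
\label{fig:triangle}
\end{figure}

The \emph{signature} of a leaf $\zeta$ is the function $\chi_\zeta$ on $P\setminus\{\omega\}$ given by
\[
\chi_\zeta(g)=\mathrm{col}\bigl(\zeta[g],\zeta[\tau(g)]\bigr).
\]
There are at most $(2q)^{m-1}$ signatures. For $n=2$ this is the signature of Example~\ref{ex:spider}. The next lemma lets a route play the role that a single edge played there.

\begin{lemma}\label{lem:route}
Let $\zeta,\zeta'$ be leaves and $g\in P$, and suppose that $\chi_\zeta$ and $\chi_{\zeta'}$ agree on $\Pi(g)$. If $\zeta[g]<\zeta'[g]$, then $\zeta<\zeta'$.
\end{lemma}

\begin{proof}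
We use downward induction on the row of $g$. For $g=\omega$ there is nothing to prove. Let $g=(k,\ell)\ne\omega$, and write $x=\zeta[\tau(g)]$ and $x'=\zeta'[\tau(g)]$. Since $g\in\Pi(g)$, the pairs $(\zeta[g],x)$ and $(\zeta'[g],x')$ have the same color, so $x\le x'$ by Lemma~\ref{lem:mono}. By~\eqref{eq:parent}, $c_\ell(x)=\zeta[g]\ne\zeta'[g]=c_\ell(x')$, so $x\ne x'$. Thus $\zeta[\tau(g)]<\zeta'[\tau(g)]$, and induction applies to $\tau(g)$ because $\Pi(\tau(g))\subseteq\Pi(g)$.
\end{proof}

\subsection*{Old and new letters}

Consider a call $\mathrm{Grow}(y,k,R)$ with $R\ne\emptyset$. Let $j=\max R$, let $S$ be its fan, and for $i\in R^-$ let $a_i$ be the node of letter $i$ on its stem. For $s\in S$ and $i\in R^-$ let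
\[
\mathrm{Old}_i(s)=\bigcup_{R'\subseteq R^-,\ i\notin R'}\Lambda(s,k,R'),\qquad
\mathrm{New}_i(s)=\bigcup_{R'\subseteq R^-,\ i\in R'}\Lambda(s,k,R').
\]
Let $\zeta\in\Lambda(s,k,R')$. The path from $\rho$ to $\zeta$ passes through the stem and then through $s$, and by Lemma~\ref{lem:segments} the letters of the row-$k$ nodes after $s$ form exactly the set $R'$. Three facts follow.
\begin{enumerate}
\item[(F1)] $\zeta[k,j]=s$, because $j\notin R'$.
\item[(F2)] If $\zeta\in\mathrm{Old}_i(s)$, then $\zeta[k,i]=a_i$, because the letter $i$ occurs once on the stem, $s$ has letter $j\neq i$, and $i\notin R'$.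
\item[(F3)] If $\zeta\in\mathrm{New}_i(s)$, then $\zeta[k,i]$ is a proper descendant of $s$; in particular it is not $a_i$.
\end{enumerate}

We want a fan node $s$ below which an old leaf and a new leaf never have the same signature, for any $i$. A pigeonhole argument over colorings will provide it, and it is enough to look at the two routes that start at the letters $i$ and $j$. Let
\[
Q_i=\Pi(k,i)\cup\Pi(k,j),\qquad |Q_i|\le 2(n-k)\le 2n-2 .
\]
For a function $\gamma$ from $Q_i$ to the set of $2q$ colors, call $s\in S$ \emph{$(i,\gamma)$-bad} if there are leaves $\zeta'\in\mathrm{Old}_i(s)$ and $\zeta''\in\mathrm{New}_i(s)$ whose signatures both restrict to $\gamma$ on $Q_i$. Call $s$ \emph{good} if it is not $(i,\gamma)$-bad for any pair $(i,\gamma)$.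

\begin{lemma}\label{lem:good}
For each pair $(i,\gamma)$ at most two nodes of $S$ are $(i,\gamma)$-bad. Consequently $S$ contains a good node.
\end{lemma}

\begin{proof}
Suppose that $s_1<s_2<s_3$ are $(i,\gamma)$-bad. Choose leaves
\[
\zeta_1\in\mathrm{Old}_i(s_1),\qquad \zeta_2\in\mathrm{New}_i(s_2),\qquad \zeta_3\in\mathrm{Old}_i(s_3)
\]
whose signatures restrict to $\gamma$ on $Q_i$. The three signatures agree on $\Pi(k,j)$ and on $\Pi(k,i)$. By (F1), $\zeta_r[k,j]=s_r$, so Lemma~\ref{lem:route} with $g=(k,j)$ gives
\[
\zeta_1<\zeta_2<\zeta_3 .
\]
By (F2) and (F3), $\zeta_1[k,i]=\zeta_3[k,i]=a_i$, and $d=\zeta_2[k,i]$ differs from $a_i$. Apply Lemma~\ref{lem:route} with $g=(k,i)$. If $a_i<d$, then $\zeta_3[g]<\zeta_2[g]$, so $\zeta_3<\zeta_2$. If $d<a_i$, then $\zeta_2[g]<\zeta_1[g]$, so $\zeta_2<\zeta_1$. Both cases contradict the displayed order.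

There are at most $n-1$ choices of $i$ and, for each, at most $(2q)^{2n-2}$ choices of $\gamma$. So at most $2(n-1)(2q)^{2n-2}<b=|S|$ nodes of $S$ fail to be good.
\end{proof}

The proof shows what the rules in (G3) are for. The letter $j$ is withheld from the subcalls so that (F1) holds; without it the order of the fan would not reach the leaves. The stem comes before the fan so that $\zeta_1$ and $\zeta_3$ share the vertex $a_i$; if they had different vertices at position $(k,i)$, then $d$ could lie between these two and no contradiction would arise. The value of $b$ matters only in the final count.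

\subsection*{The recursion}

For a call $\mathrm{Grow}(y,k,R)$ let $X(y,k,R)=\{\chi_\zeta:\zeta\in\Lambda(y,k,R)\}$ be the set of signatures of its leaves.

\begin{lemma}\label{lem:count}
Every call $\mathrm{Grow}(y,k,R)$ satisfies
\[
|X(y,k,R)|\ \ge\ \mathrm{Bell}(|R|)\,\beta_k,\qquad\text{where}\quad \beta_k=\prod_{l=k+1}^{n}\mathrm{Bell}(|A_l|).
\]
\end{lemma}

\begin{proof}
We use induction on $(n-k,|R|)$. In case (G1) both sides equal $1$. In case (G2), $X(y,k,\emptyset)=X(y,k+1,A_{k+1})$, which by induction has at least $\mathrm{Bell}(|A_{k+1}|)\beta_{k+1}=\beta_k$ elements, and $\mathrm{Bell}(0)=1$.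

In case (G3) let $s$ be a good node of the fan, given by Lemma~\ref{lem:good}. The sets $X(s,k,R')$, $R'\subseteq R^-$, are pairwise disjoint. Indeed, suppose that $\chi\in X(s,k,R')\cap X(s,k,R'')$ with $R'\ne R''$. After exchanging the names there is a letter $i\in R''\setminus R'$. Then $\chi$ is the signature of a leaf in $\Lambda(s,k,R')\subseteq\mathrm{Old}_i(s)$ and of a leaf in $\Lambda(s,k,R'')\subseteq\mathrm{New}_i(s)$, so $s$ is $(i,\chi|_{Q_i})$-bad, a contradiction. All these sets are contained in $X(y,k,R)$, so induction and~\eqref{eq:bellrec} give
\[
|X(y,k,R)|\ge\sum_{R'\subseteq R^-}|X(s,k,R')|\ge\sum_{R'\subseteq R^-}\mathrm{Bell}(|R'|)\,\beta_k=\mathrm{Bell}(|R|)\,\beta_k .\qedhere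
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Apply Lemma~\ref{lem:count} to the first call. The sizes $|A_l|=n-l+1$ run through $n,n-1,\dots,1$, so
\[
(2q)^{m-1}\ \ge\ |X(\rho,1,A_1)|\ \ge\ \prod_{l=1}^n\mathrm{Bell}(|A_l|)=\prod_{k=1}^n\mathrm{Bell}(k).\qedhere
\]
\end{proof}

\section{Lower bounds on the queue number}\label{sec:estimates}

It remains to estimate the product of Bell numbers. For $1\le r\le n$, multiplying~\eqref{eq:belllower} over $k=r,\dots,n$ and using $\mathrm{Bell}(k)\ge1$ for $k<r$ gives
\begin{equation}\label{eq:product}
\prod_{k=1}^n\mathrm{Bell}(k)\ \ge\ r^{\,(n-r)(n-r+1)/2}.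
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $q\ge1$, let $r=(2q)^2$ and $n=4r$, so that $m=8r^2+2r$. By~\eqref{eq:product},
\[
\prod_{k=1}^n\mathrm{Bell}(k)\ge r^{\,3r(3r+1)/2}=(2q)^{9r^2+3r}>(2q)^{m-1}.
\]
Proposition~\ref{prop:key} gives $\mathrm{qn}(G(n,q))>q$, and by Lemma~\ref{lem:ltw} the graph $G(n,q)$ is bipartite, $2$-degenerate and of layered treewidth $1$. A function $f$ as in the statement would bound the queue numbers of all these graphs by $f(1)$.
\end{proof}

For Theorem~\ref{thm:quant} we fix $n$ and take $q$ as large as Proposition~\ref{prop:key} allows. For $n\ge3$ let $q_n$ be the largest integer $q\ge0$ with $(2q)^{m-1}<\prod_{k\le n}\mathrm{Bell}(k)$.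

\begin{lemma}\label{lem:Gn}
There is $n_0\ge 3$ such that for all $n\ge n_0$ we have $q_n\ge1$ and the graph $G_n=G(n,q_n)$ satisfies
\[
\mathrm{qn}(G_n)\ge c_1\,\frac{n}{\log n}\quad\text{with } c_1=\frac{1}{2e^{4}},\qquad\text{and}\qquad \log|V(G_n)|\le 7n^3\log n .
\]
\end{lemma}

\begin{proof}
\emph{Queue number.} Let $n\ge3$ and $r=\lceil n/\log n\rceil$, so $1\le r\le n$. By the maximality of $q_n$ and by~\eqref{eq:product}, $(2q_n+2)^{m-1}\ge r^{(n-r)(n-r+1)/2}$. Since $m-1<n(n+1)/2$,
\[
\frac{(n-r)(n-r+1)/2}{m-1}\ge\Bigl(1-\frac rn\Bigr)\Bigl(1-\frac r{n+1}\Bigr)\ge 1-\frac{2r}{n}.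
\]
Moreover $r\log r\le(n/\log n+1)\log n\le 2n$. Therefore
\[
\log(2q_n+2)\ge\log r-\frac{2r\log r}{n}\ge\log r-4,
\]
that is, $q_n+1\ge c_1 r\ge c_1n/\log n$. Choose $n_0\ge3$ so that $c_1n/\log n>1$ for all $n\ge n_0$. Then $q_n\ge1$, and Proposition~\ref{prop:key} gives $\mathrm{qn}(G_n)\ge q_n+1\ge c_1n/\log n$.

\emph{Number of vertices.} Every vertex lies on a path from $\rho$ to a leaf, so $|V(G_n)|$ is at most the number of leaves times their maximum depth. In row $k$ such a path spells the sets of a chain~\eqref{eq:chain}, whose sizes strictly decrease from $|A_k|\le n$. So it has at most $n(n+1)/2\le n^2$ nodes in each row, and its length is at most $n^3$. A leaf is determined by the chain in each row, for which there are $\prod_{k\le n}\mathrm{Bell}(k)$ choices in total (Example~\ref{ex:small}), together with a choice of one of $b$ fan nodes for each non-empty set in these chains. The chain in row $k$ has at most $|A_k|$ non-empty sets, so at most $m$ such choices are made. Using $\prod_{k\le n}\mathrm{Bell}(k)\le\prod_{k\le n}n^k=n^m$, we obtain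
\[
|V(G_n)|\le n^3\,n^m\,b^m .
\]
The same bound gives $(2q_n)^{m-1}<n^m$, hence $2q_n\le n^{m/(m-1)}\le n^2$ and
\[
\log b=\log(2n)+2n\log(2q_n)\le n\log n+4n\log n=5n\log n .
\]
With $m\le n^2$ we conclude that $\log|V(G_n)|\le(3+n^2+5n^3)\log n\le 7n^3\log n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
(a) Let $t\ge 2n_0$ and $n=\lfloor(t+1)/2\rfloor$, so that $n_0\le t/2\le n\le t$. By Lemma~\ref{lem:ltw}, $G_n$ has a layering into $2n-1\le t$ layers and a tree decomposition of layered width $1$ with respect to it. Its bags have at most $t$ vertices, so $\mathrm{tw}(G_n)\le t-1$. By Lemma~\ref{lem:Gn}, $\mathrm{qn}(G_n)\ge c_1n/\log n\ge (c_1/2)\,t/\log t$. For $3\le t<2n_0$ take a single edge, with its ends in two layers and one bag; it has queue number $1$. So the minimum of $c_1/2$ and the finitely many numbers $(\log t)/t$, $3\le t<2n_0$, is a valid constant $c$.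

(b) Choose $N_0$ with $\log N_0\ge 7n_0^3\log n_0$. For $N\ge N_0$ let $n$ be the largest integer with $7n^3\log n\le\log N$. Then $n\ge n_0$, and $|V(G_n)|\le N$ by Lemma~\ref{lem:Gn}. Add isolated vertices to $G_n$ until it has exactly $N$ vertices; put each of them in the layer $L_1$ and give it a bag of its own, attached to $T$ as a new leaf. The resulting graph $G$ has layered treewidth $1$ and $\mathrm{qn}(G)\ge\mathrm{qn}(G_n)$. By the maximality of $n$, and since $n+1\le2n$ and $\log(n+1)\le2\log n$,
\[
\log N<7(n+1)^3\log(n+1)\le 112\,n^3\log n .
\]
Also $n\le 7n^3\log n\le\log N$, so $\log n\le\log\log N$. Hence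
\[
\Bigl(\frac{n}{\log n}\Bigr)^3\ge\frac{\log N}{112\,(\log n)^4}\ge\frac{\log N}{112\,(\log\log N)^4},
\]
and $\mathrm{qn}(G)\ge c_1n/\log n\ge c\,(\log N)^{1/3}/(\log\log N)^{4/3}$ with $c=c_1/112^{1/3}$.
\end{proof}

\section{Small queue number and large layered treewidth}\label{sec:converse}

A vertex adjacent to all others costs one extra queue, but it confines every layering to three layers, where layered treewidth and treewidth are comparable. Applying this to the grid proves Proposition~\ref{prop:converse}.

\begin{proof}[Proof of Proposition~\ref{prop:converse}]
For $n\ge2$ let $H_n$ be the $n\times n$ grid together with a vertex $v_0$ adjacent to all grid vertices. We show that $\mathrm{qn}(H_n)\le2$ and $\mathrm{ltw}(H_n)\ge(n+1)/3$.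

Put $v_0$ first, and order the grid vertices $(i,j)$ by the \emph{diagonal} $i+j$, breaking ties by $i$. The edges at $v_0$ share an end, so no two of them are nested and they form one queue. Each grid edge joins a vertex $(i,j)$ to $(i,j+1)$ or $(i+1,j)$, that is, to a vertex on the next diagonal with first coordinate $i$ or $i+1$. Let $ux$ and $u'x'$ be grid edges with left ends $u<u'$; they are nested only if $x'<x$. If $u$ and $u'$ lie on the same diagonal, with first coordinates $i<i'$, then $x$ and $x'$ lie on the same diagonal, the first coordinate of $x$ is at most $i+1\le i'$, and that of $x'$ is at least $i'$, so $x\le x'$. If $u'$ lies on a later diagonal than $u$, then $x'$ lies on a later diagonal than $x$, so $x<x'$. Edges with the same left end are not nested. Hence the grid edges form a second queue.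

In any layering of $H_n$, every vertex lies in the layer of $v_0$ or in one of the two adjacent layers. So every bag of a tree decomposition of layered width $w$ has at most $3w$ vertices. Removing $v_0$ from all bags gives a tree decomposition of the grid, which has treewidth $n$, so some bag has at least $n+1$ vertices. Thus $3w\ge n+1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{dmw}
Dujmovi\'c, Morin and Wood, \emph{J. Combin. Theory Ser. B} 127, 2017.

\bibitem{problem}
\emph{Stack Number, Track Number, And}, Open Problem~4,
\texttt{https://ruor.uottawa.ca/\allowbreak bitstreams/\allowbreak 99665012-cd39-4664-\allowbreak a968-e4323c5d84c5/\allowbreak download}.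

\bibitem{wiechert}
Wiechert, \emph{Electron. J. Combin.} 24(1), 2017.

\end{thebibliography}
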